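\title{A compact space of large inductive dimension two without order dimension}

\begin{abstract}
A metrizable space has the order dimension $O\text{-}\dim$ (defined through perfect images of strongly zero-dimensional spaces) if and only if it has large transfinite inductive dimension $\operatorname{trInd}$. It has been asked whether this equivalence holds for all paracompact spaces. We show that one implication does: if $X$ is paracompact and $O\text{-}\dim X\le\alpha$, then $\operatorname{trInd}X\le\alpha$ for finite $\alpha$ and $\operatorname{trInd}X\le\alpha+1$ for infinite $\alpha$. The other implication fails already for compact spaces: we construct a compact Hausdorff space $X$ with $\operatorname{trInd}X=2$ and $\dim X=1$ such that every continuous map of a compact zero-dimensional space onto $X$ has an infinite fiber, and we deduce that $X$ does not have the order dimension.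
\end{abstract}


\section{Introduction}

All spaces are Hausdorff; in particular compact and paracompact spaces are. The closure of $A$ is $\overline A$. A Tychonoff space is \emph{strongly zero-dimensional} if any two completely separated subsets are separated by a clopen set. A compact space is \emph{zero-dimensional} if it is totally disconnected; then disjoint closed sets are separated by a clopen set, so it is strongly zero-dimensional. A map is \emph{perfect} if it is continuous and closed and has compact fibers.

\subsection*{Resolutions and the order of a map}
A perfect map of a strongly zero-dimensional space onto $X$ resolves $X$ into a space without dimension, and the price is paid in the fibers. The interval $I=[0,1]$ is the image of the Cantor set under a map whose fibers have at most two points; since $I$ is connected, one point is not enough. The order dimension makes a transfinite dimension out of this observation. It counts not the points of a fiber but finite systems of \emph{sheets} (open sets with pairwise disjoint closures) whose closures have images with a point of $X$ in common.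

For a set $L$ let $\operatorname{Fin}L$ be the collection of its nonempty finite subsets. For $M\subseteq\operatorname{Fin}L$ and $a\in L$ put
\[
M^a=\{\tau\in\operatorname{Fin}L:\ a\notin\tau,\ \{a\}\cup\tau\in M\}.
\]
The order of $M$ is defined inductively: $\operatorname{Ord}M\le0$ iff $M=\emptyset$, and for an ordinal $\alpha>0$, $\operatorname{Ord}M\le\alpha$ iff for each $a\in L$ we have $\operatorname{Ord}M^a\le\beta$ for some $\beta<\alpha$. If $\operatorname{Ord}M\le\alpha$ for some $\alpha$, we say that $\operatorname{Ord}M$ \emph{exists}, and $\operatorname{Ord}M$ is the least such $\alpha$. Passing from $M$ to $M^a$ uses up one element, so the order measures how long one can go on choosing elements $a_1,a_2,\dots$ so that $\{a_1,\dots,a_n\}$ is still part of a member of $M$.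

For $f:Z\to X$ let $T(Z)$ be the topology of $Z$ and let $O(f)$ consist of all $\{U_1,\dots,U_n\}\in\operatorname{Fin}T(Z)$ such that
\[
\overline{U_i}\cap\overline{U_j}=\emptyset\ \text{ for } i\ne j\quad\text{and}\quad \bigcap_{i=1}^nf(\overline{U_i})\ne\emptyset .
\]
Put $\operatorname{Ord}f=\operatorname{Ord}O(f)$. Arenas's \emph{order dimension} of a Tychonoff space is given by: $O\text{-}\dim X\le\alpha$ iff there are a strongly zero-dimensional space $Z$ and a perfect map $f$ of $Z$ onto $X$ with $\operatorname{Ord}f\le\alpha+1$. We say that $X$ \emph{has the order dimension} if $O\text{-}\dim X\le\alpha$ for some ordinal $\alpha$. For instance, if some $f$ as above has only fibers with at most $n+1$ points, then $O\text{-}\dim X\le n$ (see Lemma~\ref{lem:ord}(b) and the remarks after it); so $O\text{-}\dim I\le1$.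

\subsection*{The question}
The \emph{large transfinite inductive dimension} of a normal space is defined by $\operatorname{trInd}X=-1$ iff $X=\emptyset$, and $\operatorname{trInd}X\le\alpha$, for an ordinal $\alpha$, if for every closed $A$ and open $V\supseteq A$ there is an open $U$ with $A\subseteq U\subseteq V$ and $\operatorname{trInd}\operatorname{Bd}U<\alpha$. A space \emph{has} large transfinite dimension if $\operatorname{trInd}X\le\alpha$ for some $\alpha$. For finite values $\operatorname{trInd}$ is the usual $\operatorname{Ind}$.

A metrizable space has the order dimension if and only if it has large transfinite dimension; this is Theorem~3.1 of \cite{Q}, which refers for it to [HY, Theorem~2.7] (in the labeling of that paper). Question~3.1 of \cite{Q} asks whether the equivalence holds for every paracompact space.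

One direction looks robust, and it is. Splitting $Z$ into two clopen sheets produces a partition in $X$ whose boundary is covered by both sheets, so the order drops when one passes to the boundary.

\begin{theorem}\label{thm:A}
Let $X$ be paracompact with $O\text{-}\dim X\le\alpha$. Then $\operatorname{trInd}X\le\alpha$ if $\alpha<\omega$, and $\operatorname{trInd}X\le\alpha+1$ if $\alpha\ge\omega$.
\end{theorem}

For the other direction the metrizable case suggests a positive answer, and for compact spaces the requirement looks modest: we shall see (Proposition~\ref{prop:compact}) that a compact space has the order dimension as soon as it is the image of a compact zero-dimensional space under a continuous map with \emph{finite}, possibly unbounded, fibers. Nevertheless the answer is negative.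

\begin{theorem}\label{thm:B}
There is a compact Hausdorff space $X$ with $\operatorname{trInd}X\le2$ (in fact $\operatorname{trInd}X=2$ and $\dim X=1$) such that every continuous map of a compact zero-dimensional space onto $X$ has an infinite fiber. This $X$ does not have the order dimension.
\end{theorem}

\begin{corollary}\label{cor:n}
For every finite $n\ge2$ there is a compact Hausdorff space with $\operatorname{trInd}=n$ that does not have the order dimension.
\end{corollary}

So the existence of $O\text{-}\dim X$ implies that of $\operatorname{trInd}X$ for all paracompact $X$, and the converse fails, already for compact spaces with $\operatorname{trInd}X=2$.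

\subsection*{The idea}
Our $X$ is a closed set $P$, a kind of transfinite tree of arcs, together with countably many clopen zero-dimensional pieces outside $P$; in these pieces we single out a dense set of points, called dots. The basic building block is an interval $I$ with isolated points accumulating at every point of $I$. The set $P$ taken alone is harmless: it has a resolution with fibers of at most two points. What enlarges fibers is the way dots accumulate on arcs. The construction ensures an \emph{amplification principle}: whenever finitely many open sets contain sequences of dots converging to one common point of $P$ (occurring at some countable stage), there is a whole arc at every point of which dots of each of these open sets accumulate.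

Now split a resolution of $X$ into two clopen sheets that separate the fibers over the endpoints of an arc. Since the arc is connected, there are two cases. Either there is a subarc near which both sheets cover all dots of the building block, or some point of the arc is a limit of dots missed by the first sheet and also of dots missed by the second. In the second case amplification turns this point into a new arc, over which we can split again. Section~\ref{sec:model} carries out the first such step by hand. The first case gives nothing that can be iterated directly, and the main work of Sections~\ref{sec:linked} and~\ref{sec:split} is to get around it.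

Section~\ref{sec:ord} contains the facts on $\operatorname{Ord}$, Section~\ref{sec:A} proves Theorem~\ref{thm:A}, Section~\ref{sec:X} constructs $X$, Section~\ref{sec:dim} computes its dimensions, and Sections~\ref{sec:model}--\ref{sec:split} show that every resolution has an infinite fiber.

\section{The order of a map and finite fibers}\label{sec:ord}

Call $M\subseteq\operatorname{Fin}L$ \emph{hereditary} if it contains with each member all nonempty subsets of it. If $M$ is hereditary, so is each $M^a$.

\begin{lemma}\label{lem:ord}
Let $M,N\subseteq\operatorname{Fin}L$.
\begin{enumerate}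
\item[(a)] If $M\subseteq N$ and $\operatorname{Ord}N\le\gamma$, then $\operatorname{Ord}M\le\gamma$.
\item[(b)] If every member of $M$ has at most $n$ elements, then $\operatorname{Ord}M\le n$.
\item[(c)] If $M$ is hereditary, then $\operatorname{Ord}M$ exists if and only if there is no sequence $a_1,a_2,\dots$ of distinct elements of $L$ with $\{a_1,\dots,a_n\}\in M$ for all $n$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Induct on $\gamma$, using $M^a\subseteq N^a$. (b) Induct on $n$. For $n=0$ the set $M$ is empty; for $n\ge1$ every member of $M^a$ has at most $n-1$ elements.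

(c) Suppose that some hereditary $M$ admits such a sequence while $\operatorname{Ord}M$ exists. Among all such $M$ (over all $L$) choose one with $\gamma=\operatorname{Ord}M$ least. Since $M\ne\emptyset$, $\gamma>0$. Then $M^{a_1}$ is hereditary, the sequence $a_2,a_3,\dots$ satisfies $\{a_2,\dots,a_n\}\in M^{a_1}$ for all $n\ge 2$, and $\operatorname{Ord}M^{a_1}<\gamma$. This contradicts the choice of $M$.

Conversely, suppose $\operatorname{Ord}M$ does not exist. If $\operatorname{Ord}N^a$ exists for every $a$, then $\operatorname{Ord}N\le\sup_a(\operatorname{Ord}N^a+1)$ exists. Hence we can choose $a_1,a_2,\dots$ so that, with $M_0=M$ and $M_n=M_{n-1}^{a_n}$, no $\operatorname{Ord}M_n$ exists. In particular $M_n\ne\emptyset$; take $\tau\in M_n$. Then $a_n\notin\tau$ and $\{a_n\}\cup\tau\in M_{n-1}$; next $a_{n-1}\notin\{a_n\}\cup\tau$ and $\{a_{n-1},a_n\}\cup\tau\in M_{n-2}$; and so on. In the end $a_1,\dots,a_n$ are distinct and $\{a_1,\dots,a_n\}\cup\tau\in M$. As $M$ is hereditary, $\{a_1,\dots,a_n\}\in M$.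
\end{proof}

The set $O(f)$ is hereditary. If $\{U_1,\dots,U_n\}\in O(f)$ (with $n$ distinct $U_i$) and $x\in\bigcap_if(\overline{U_i})$, then $f^{-1}(x)$ meets the $n$ disjoint sets $\overline{U_i}$ and so has at least $n$ points. By Lemma~\ref{lem:ord}(b), \emph{if all fibers of $f$ have at most $n$ points, then $\operatorname{Ord}f\le n$.}

\begin{proposition}\label{prop:compact}
A compact space $X$ has the order dimension if and only if it is the image of a compact zero-dimensional space under a continuous map with all fibers finite.
\end{proposition}

\begin{proof}
Let $f$ be a perfect map of a strongly zero-dimensional space $Z$ onto $X$ such that $\operatorname{Ord}f$ exists. As a perfect preimage of a compact space, $Z$ is compact. Disjoint closed sets in $Z$ are completely separated, hence separated by a clopen set, so $Z$ is zero-dimensional. Suppose that a fiber $F=f^{-1}(x)$ is infinite. If a clopen set contains infinitely many points of $F$, we can split it into two disjoint clopen sets both meeting $F$, and one of these contains infinitely many points of $F$. We put the other aside and continue with this one. Starting with $Z$, we obtain in this way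 pairwise disjoint clopen sets $U_1,U_2,\dots$ all meeting $F$. For every $n$ we have $\{U_1,\dots,U_n\}\in O(f)$, since $x\in f(U_i)$ for all $i$. By Lemma~\ref{lem:ord}(c), $\operatorname{Ord}f$ does not exist, a contradiction. So all fibers are finite.

Conversely, let $Z$ be compact zero-dimensional and $f:Z\to X$ a continuous surjection with finite fibers. Then $f$ is perfect and $Z$ is strongly zero-dimensional, so it suffices that $\operatorname{Ord}O(f)$ exists. If not, Lemma~\ref{lem:ord}(c) gives distinct $U_1,U_2,\dots$ with $\{U_1,\dots,U_n\}\in O(f)$ for all $n$. The compact sets $\bigcap_{i\le n}f(\overline{U_i})$ are nonempty and decreasing, so there is a point $x$ in all of them. Then $f^{-1}(x)$ meets the pairwise disjoint sets $\overline{U_1},\overline{U_2},\dots$ and is infinite, a contradiction.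
\end{proof}

\section{Order dimension bounds large transfinite dimension}\label{sec:A}

We start with the smallest interesting case. Let $Z$ be compact zero-dimensional and let $f:Z\to X$ be a continuous surjection whose fibers have at most two points. Given $A\subseteq V\subseteq X$ with $A$ closed and $V$ open, choose a clopen $W_1$ with $f^{-1}(A)\subseteq W_1\subseteq f^{-1}(V)$, let $W_2=Z\setminus W_1$, and put $U=X\setminus f(W_2)$. Then $U$ is open, $A\subseteq U\subseteq V$, and $B=\operatorname{Bd}U$ lies in $f(W_1)\cap f(W_2)$. A fiber over a point of $B$ has one point in $W_1$ and one in $W_2$, so $f$ maps the compact set $W_1\cap f^{-1}(B)$ bijectively, hence homeomorphically, onto $B$. Thus $B$ is zero-dimensional and $\operatorname{trInd}X\le1$.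

In general the sheet $W_2$ is likewise ``used up'' over the whole boundary $B$, and we continue over $B$ with the sheet $W_1$ alone. In the language of orders, using up $W_2$ means passing from $M$ to $M^{W_2}$.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $Z$ be strongly zero-dimensional and $f$ a perfect map of $Z$ onto $X$ with $\operatorname{Ord}f\le\alpha+1$. A perfect preimage of a paracompact space is paracompact \cite[Thm.~5.1.35]{EGT}. So $Z$ is normal, disjoint closed subsets of $Z$ are completely separated, and hence they are separated by clopen sets. This is where paracompactness of $X$ is used.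

For clopen $W\subseteq Z$ and closed $Y\subseteq X$ with $Y\subseteq f(W)$ let $M(W,Y)\subseteq\operatorname{Fin}T(Z)$ consist of all finite nonempty collections $\{U_1,\dots,U_n\}$ of pairwise disjoint clopen subsets of $Z$, all contained in $W$, such that
\[
Y\cap f(U_1)\cap\dots\cap f(U_n)\ne\emptyset .
\]
The members $U_i$ of such a collection are nonempty. For an ordinal $\gamma$ put $\gamma^-=\gamma-1$ if $\gamma<\omega$ (so $0^-=-1$) and $\gamma^-=\gamma$ if $\gamma\ge\omega$; then $\gamma'<\gamma$ implies $\gamma'^-<\gamma^-$.

\smallskip
\emph{Claim. If $\operatorname{Ord}M(W,Y)\le\gamma$, then $\operatorname{trInd}Y\le\gamma^-$.}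

\smallskip
We induct on $\gamma$, for all $W$ and $Y$ simultaneously. If $Y=\emptyset$, there is nothing to prove. If $Y\ne\emptyset$, then $\{W\}\in M(W,Y)$ because $Y\subseteq f(W)$; so $\gamma\ge1$ and $\gamma^-\ge0$. Let $A\subseteq V\subseteq Y$, with $A$ closed and $V$ open in $Y$. The sets $W\cap f^{-1}(A)$ and $W\cap f^{-1}(Y\setminus V)$ are closed and disjoint, so there is a clopen $W_1\subseteq W$ containing the first and disjoint from the second. Put $W_2=W\setminus W_1$ and $U=Y\setminus f(W_2)$. Since $f$ is closed, $U$ is open in $Y$.

If $x\in A$, then $f^{-1}(x)\cap W\subseteq W_1$, so $x\in U$. If $x\in Y\setminus V$, then $\emptyset\ne f^{-1}(x)\cap W\subseteq W_2$, so $x\notin U$. Hence $A\subseteq U\subseteq V$. Let $B=\operatorname{Bd}_YU$. Since $Y\subseteq f(W_1)\cup f(W_2)$, we have $U\subseteq f(W_1)$, and as $f(W_1)$ is closed, $B\subseteq f(W_1)$; since $B\cap U=\emptyset$, $B\subseteq f(W_2)$.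

If $B=\emptyset$, then $\operatorname{trInd}B=-1<\gamma^-$. Let $B\ne\emptyset$. If $\{U_1,\dots,U_n\}\in M(W_1,B)$, then $\{W_2,U_1,\dots,U_n\}\in M(W,Y)$, because $B\subseteq Y\cap f(W_2)$; and $W_2$ is none of the $U_i$, because these are nonempty subsets of $W_1$. So $M(W_1,B)\subseteq M(W,Y)^{W_2}$. By Lemma~\ref{lem:ord}(a), $\operatorname{Ord}M(W_1,B)\le\gamma'$ for some $\gamma'<\gamma$, and by induction $\operatorname{trInd}B\le\gamma'^-<\gamma^-$. This proves the claim.

\smallskip
Now $M(Z,X)\subseteq O(f)$, since clopen sets are their own closures. So $\operatorname{Ord}M(Z,X)\le\alpha+1$ and $\operatorname{trInd}X\le(\alpha+1)^-$, which is $\alpha$ for finite $\alpha$ and $\alpha+1$ otherwise.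
\end{proof}

\section{The space}\label{sec:X}

\subsection{An interval with dots}
Let $I=[0,1]$, let $(q_j)_{j\ge1}$ be a sequence dense in $I$, put $e_j=(q_j,1/j)$, $D=\{e_j:j\ge1\}$ and
\[
E=(I\times\{0\})\cup D\subseteq\mathbb R^2 .
\]
We identify $I$ with $I\times\{0\}$. The space $E$ is compact and metrizable, and each $e_j$ is isolated in $E$. Every nonempty open subset of $I$ contains $q_j$ for infinitely many $j$, so $I\subseteq\overline D$. We need a little more.

\smallskip
\emph{For every $k\ge1$ there is a partition $D=D^1\sqcup\dots\sqcup D^k$ with $I\subseteq\overline{D^i}$ for all $i$.} List all pairs $(J,i)$, where $J$ is an open interval with rational endpoints meeting $I$ and $i\le k$. Choose for them, one after the other, pairwise distinct indices $j$ with $q_j\in J$, and put $e_j$ into $D^i$; put all remaining points of $D$ into $D^1$. If $x\in I$, $i\le k$ and $\varepsilon>0$, then infinitely many of the $J$ contain $x$ and have length less than $\varepsilon$. The indices chosen for these $J$ and for $i$ are distinct, so one of them satisfies $1/j<\varepsilon$. Then $e_j\in D^i$ and both coordinates of $e_j$ differ from those of $x$ by less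 than $\varepsilon$.

\subsection{Attaching copies}
Let $K,T$ be compact and let $r_\lambda:T\to K$ ($\lambda\in\Lambda$) be continuous. Put
\[
K[T]=K\sqcup(\Lambda\times T),\qquad \pi:K[T]\to K,\quad \pi|_K=\mathrm{id},\quad \pi(\lambda,t)=r_\lambda(t),
\]
and take as a base
\begin{enumerate}
\item[(i)] the sets $\{\lambda\}\times G$, with $G$ open in $T$;
\item[(ii)] the sets $\pi^{-1}(U)\setminus(F\times T)$, with $U$ open in $K$ and $F\subseteq\Lambda$ finite.
\end{enumerate}
So near $K$ almost all copies of $T$ are seen, each in the place prescribed by its map $r_\lambda$. Two sets (i) meet in a set (i) or in $\emptyset$, two sets (ii) meet in a set (ii), and a set (i) meets a set (ii) in $\{\lambda\}\times(G\cap r_\lambda^{-1}(U))$ or in $\emptyset$; so this is a base. The map $\pi$ is a continuous retraction. The traces of the basic sets show that $K$ and $\{\lambda\}\times T\cong T$ carry their original topologies. Each $\{\lambda\}\times T$ is clopen: it is a set (i), and its complement is the set (ii) with $U=K$, $F=\{\lambda\}$.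

\emph{$K[T]$ is Hausdorff.} Points with different $\pi$-images are separated by sets (ii). Two distinct points with equal $\pi$-images are not both in $K$; say one of them is in $\{\lambda\}\times T$. If the other is there too, separate inside this clopen set; if not, use this set and its complement.

\emph{$K[T]$ is compact.} In a cover by basic sets, finitely many sets (ii) cover $K$. The corresponding sets $U$ cover $K$, so these finitely many sets cover everything except finitely many compact sets $\{\lambda\}\times T$.

\subsection{The tower}
We define compact spaces $X_\alpha$ for $\alpha\le\omega_1$, with $X_\alpha\subseteq X_\beta$ for $\alpha\le\beta$, and continuous retractions $p^\beta_\alpha:X_\beta\to X_\alpha$ with $p^\beta_\alpha p^\gamma_\beta=p^\gamma_\alpha$ for $\alpha\le\beta\le\gamma$. Put $X_0=E$ and, once $X_\alpha$ is defined, $P_\alpha=(p^\alpha_0)^{-1}(I)$.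

\emph{Successors.} Let $R_\alpha$ be the set of all continuous $r:E\to X_\alpha$ such that $r(I)$ is a single point of $P_\alpha$ and $r(D)\subseteq X_\alpha\setminus P_\alpha$. Put $\Lambda_\alpha=R_\alpha\times\omega_1$ and $r_{(r,\xi)}=r$, that is, every $r$ is used $\omega_1$ times. Let $X_{\alpha+1}=X_\alpha[E]$, $p^{\alpha+1}_\alpha=\pi$, and $p^{\alpha+1}_\gamma=p^\alpha_\gamma\pi$ for $\gamma<\alpha$.

\emph{Limits.} Let $X_\beta=\varprojlim_{\alpha<\beta}X_\alpha$, with the coordinate projections as $p^\beta_\alpha$. A point $x\in X_\alpha$ is identified with the thread having coordinates $p^\alpha_\gamma(x)$ for $\gamma\le\alpha$ and $x$ for $\gamma\ge\alpha$; this is a thread because the maps are retractions. It does not depend on the choice of $\alpha$: if $x\in X_\alpha\subseteq X_{\alpha'}$, then $p^{\alpha'}_\gamma(x)=x$ for $\alpha\le\gamma\le\alpha'$ and $p^{\alpha'}_\gamma(x)=p^\alpha_\gamma(x)$ for $\gamma\le\alpha$. The identification is continuous and injective on the compact space $X_\alpha$, hence an embedding, and $p^\beta_\alpha|_{X_\alpha}=\mathrm{id}$.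

Put
\[
X=X_{\omega_1},\qquad q_\alpha=p^{\omega_1}_\alpha,\qquad P=q_0^{-1}(I),\qquad X_*=\bigcup_{\alpha<\omega_1}X_\alpha,\qquad S=X_*\setminus P .
\]
The points of $S$ are called \emph{dots}. The restrictions on $r\in R_\alpha$ keep $P$ small: arcs are attached to $P$ at single points, and new dots are attached to old dots. The $\omega_1$ copies and the $\omega_1$ stages will give Lemma~\ref{lem:amp}.

We record some immediate facts.
\begin{itemize}
\item $P\cap X_\alpha=P_\alpha$, since $q_0=p^\alpha_0$ on $X_\alpha$. Also $P_\beta=(p^\beta_\alpha)^{-1}(P_\alpha)$ for $\alpha\le\beta$, so $P_\beta=\varprojlim_{\alpha<\beta}P_\alpha$ at limits $\beta$.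
\item Every countable subset of $X_*$ lies in some $X_\alpha$ with $\alpha<\omega_1$.
\item $X_*$ is dense in $X$: a nonempty basic open set $q_\alpha^{-1}(G)$, with $G\subseteq X_\alpha$ open and $\alpha<\omega_1$, contains $G\ne\emptyset$.
\end{itemize}

An \emph{index} is either a pair $c=(\gamma,\lambda)$ with $\gamma<\omega_1$ and $\lambda\in\Lambda_\gamma$, or the \emph{root index} $o$. For $c=(\gamma,\lambda)$ put
\[
E_c=\{\lambda\}\times E\subseteq X_{\gamma+1},\quad I_c=\{\lambda\}\times I,\quad D_c=\{\lambda\}\times D,\quad s(c)=\gamma+1,\quad X_c=q_{\gamma+1}^{-1}(E_c),
\]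
and put $E_o=X_0$, $I_o=I$, $D_o=D$, $s(o)=0$. Then $E_c$ is compact, metrizable and open in $X_{s(c)}$, and $I_c\subseteq\overline{D_c}$. By the definition of $R_\gamma$,
\[
I_c\subseteq P\cap X_*,\qquad D_c\subseteq S .
\]
For $c=(\gamma,\lambda)$ the set $X_c$ is clopen in $X$, and $X_c\cap X_\gamma=\emptyset$, because $q_{\gamma+1}$ is the identity on $X_\gamma$ and $E_c\cap X_\gamma=\emptyset$. For fixed $\gamma$ the sets $X_{(\gamma,\lambda)}$ are pairwise disjoint.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1]
\draw[thick] (0,0)--(4,0);
\fill (2,0) circle (1.6pt);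
\node[below] at (2,-0.05) {$x$};
\foreach \a/\b in {0.5/1.5,1.0/1.0,1.4/0.6,1.68/0.32,1.85/0.15}
  \fill (\a,\b) circle (2pt);
\foreach \a/\b in {3.5/1.5,3.0/1.0,2.6/0.6,2.32/0.32,2.15/0.15}
  \draw[fill=white] (\a,\b) circle (2pt);
\node at (0.45,1.85) {$z^1_n$};
\node at (3.55,1.85) {$z^2_n$};
\draw[->] (5.7,0.7)--(4.5,0.7);
\node[above] at (5.1,0.7) {$\pi$};
\draw[thick] (6.2,0)--(10.2,0);
\node[below] at (8.2,-0.05) {$I_c$};
\foreach \a/\b in {7.1/1.5,9.2/0.95,6.5/0.6,8.0/0.4,9.7/0.26,7.3/0.2,8.7/0.14}
  \fill (\a,\b) circle (2pt);
\foreach \a/\b in {8.6/1.2,7.5/0.75,9.9/0.5,6.9/0.32,8.4/0.23,9.3/0.17,7.7/0.13}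
  \draw[fill=white] (\a,\b) circle (2pt);
\end{tikzpicture}
\caption{One attached copy $E_c$ of the interval with dots (schematic). Left: in $X_\alpha$, black dots $z^1_n$ and white dots $z^2_n$ converge to one point $x$ of $P$. Right: the retraction $\pi$ maps the whole interval $I_c$ to $x$, the $n$-th black dot to $z^1_n$ and the $n$-th white dot to $z^2_n$. The dots of each color accumulate at every point of $I_c$. There are $\omega_1$ such copies, and an open set containing $z^i_n$ contains the corresponding dot of all but finitely many of them.}
\label{fig:attach}
\end{figure}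

\subsection{Dot limits}
The rest of the argument deals with sequences of dots that converge to points of $P\cap X_*$. For an open $G\subseteq X$ let $\ell(G)$ be the set of all points of $P\cap X_*$ that are limits, in $X$, of sequences of points of $G\cap S$. Its elements are the \emph{dot limits} of $G$. Clearly $\ell(\emptyset)=\emptyset$, $\ell(G)\subseteq\overline{G\cap S}$, and $\ell(G)\subseteq\ell(H)$ if $G\subseteq H$. Moreover:

\begin{enumerate}
\item[($\ell$1)] If $y\in\ell(G)$ and $B$ is an open neighborhood of $y$, then $y\in\ell(G\cap B)$. In particular $y\in\ell(G\setminus K)$ for every closed $K\not\ni y$.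
\item[($\ell$2)] $I_c\cap\overline{G\cap D_c}\subseteq\ell(G)$ for every index $c$, since $E_c$ is metrizable and $D_c\subseteq S$.
\end{enumerate}

To recognize convergence we need the neighborhoods of points of $X_*$.

\begin{lemma}\label{lem:nbhd}
Let $\alpha<\omega_1$ and $y\in X_\alpha$. The sets $q_\alpha^{-1}(U)\setminus\bigcup_{c\in F}X_c$, where $U\ni y$ is open in $X_\alpha$ and $F$ is a finite set of indices $(\gamma,\lambda)$ with $\gamma\ge\alpha$, form a neighborhood base at $y$ in $X$.
\end{lemma}

\begin{proof}
We show by induction on $\beta\in[\alpha,\omega_1]$ that the sets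
\[
(p^\beta_\alpha)^{-1}(U)\setminus\bigcup_{c=(\gamma,\lambda)\in F}(p^\beta_{\gamma+1})^{-1}(E_c),
\]
with $U\ni y$ open in $X_\alpha$ and $F$ a finite set of indices satisfying $\alpha\le\gamma<\beta$, form a neighborhood base at $y$ in $X_\beta$. They are open, and they contain $y$ because $y\in X_\alpha\subseteq X_\gamma$. The case $\beta=\alpha$ is trivial. At $\beta+1$, the basic sets of $X_{\beta+1}=X_\beta[E]$ containing $y\in X_\beta$ are the sets $\pi^{-1}(U')\setminus(F'\times E)$ with $y\in U'$, $U'$ open in $X_\beta$. By hypothesis $U'$ contains a set of the required form in $X_\beta$. Its preimage under $\pi$ is such a set in $X_{\beta+1}$, and removing $F'\times E$ means adding the indices $(\beta,\lambda)$, $\lambda\in F'$, to $F$. At a limit $\beta$, every neighborhood of $y$ contains the preimage of a neighborhood of $y=p^\beta_\gamma(y)$ in $X_\gamma$ for some $\gamma\in[\alpha,\beta)$; apply the hypothesis in $X_\gamma$.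
\end{proof}

The next lemma is the purpose of the construction: a common dot limit, which is a single point, can be replaced by an arc.

\begin{lemma}[Amplification]\label{lem:amp}
Let $G_1,\dots,G_k$ $(k\ge1)$ be open in $X$ and $\ell(G_1)\cap\dots\cap\ell(G_k)\ne\emptyset$. Then there is an index $c$ with $I_c\subseteq\overline{G_i\cap D_c}$ for all $i\le k$.
\end{lemma}

\begin{proof}
Let $x$ be a common dot limit, and let $(z^i_n)_n$ be a sequence in $G_i\cap S$ converging to $x$. The point $x$ and all $z^i_n$ lie in one $X_\alpha$ with $\alpha<\omega_1$. Partition $D=D^1\sqcup\dots\sqcup D^k$ so that $I\subseteq\overline{D^i}$. Each $D^i$ is infinite; enumerate it injectively as $(d^i_n)_n$. Let $r(I)=\{x\}$ and $r(d^i_n)=z^i_n$ (Figure~\ref{fig:attach}). Every neighborhood of $x$ contains $r(e_j)$ for all but finitely many $j$, and the $e_j$ are isolated; so $r:E\to X_\alpha$ is continuous, and $r\in R_\alpha$.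

Fix $i$ and $n$. The set $G_i\cap X_{\alpha+1}$ is a neighborhood of $z^i_n\in X_\alpha$ in $X_{\alpha+1}$, so it contains a set $\pi^{-1}(U)\setminus(F\times E)$ with $z^i_n\in U$ and $F\subseteq\Lambda_\alpha$ finite. Since $\pi((r,\xi),d^i_n)=z^i_n$, the point $((r,\xi),d^i_n)$ belongs to $G_i$ for all but finitely many $\xi<\omega_1$. There are countably many pairs $(i,n)$ and uncountably many $\xi$, so some $\xi$ works for all $i,n$. Let $c=(\alpha,(r,\xi))$. Then $\{(r,\xi)\}\times D^i\subseteq G_i\cap D_c$, and $I_c\subseteq\overline{G_i\cap D_c}$.
\end{proof}

With only one copy for each $r$ the last step would break down: a neighborhood of $z^i_n$ may omit any given copy.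

The space $X$ is not first countable, so a priori a point of $P\cap X_*$ in the closure of $G\cap S$ need not be a dot limit of $G$. The following lemma says that along the arcs $I_c$ this is no obstacle.

\begin{lemma}\label{lem:closed}
Let $y\in I_c$, let $G$ be open in $X$, and let $p_n\in E_c\cap\overline{G\cap S}$ with $p_n\to y$. Then $y\in\ell(G)$. In particular $\ell(G)\cap I_c$ is closed.
\end{lemma}

\begin{proof}
Let $\alpha=s(c)$. Since $E_c$ is open in $X_\alpha$ and metrizable, $y$ has a decreasing countable neighborhood base $(U_n)$ of open sets in $X_\alpha$. Passing to a subsequence we may assume $p_n\in U_n$. We look for $z_n\in G\cap S$ with $z_n\in q_\alpha^{-1}(U_n)$. By Lemma~\ref{lem:nbhd} such points converge to $y$ if in addition each $X_{c'}$ with $c'=(\gamma',\lambda')$, $\gamma'\ge\alpha$, contains only finitely many of them.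

For $z\in X_*$ let $C(z)$ be the set of all $c'=(\gamma',\lambda')$ with $\gamma'\ge\alpha$ and $z\in X_{c'}$. If $z\in X_\delta$ with $\delta<\omega_1$, then $\gamma'<\delta$ for every such $c'$ because $X_{c'}\cap X_{\gamma'}=\emptyset$, and for each $\gamma'$ there is at most one $\lambda'$. So $C(z)$ is countable. Choose $z_1,z_2,\dots$ inductively, listing each $C(z_n)$ (if nonempty, possibly with repetitions) as $c_{n,1},c_{n,2},\dots$, with
\[
z_n\in G\cap S\cap\Big(q_\alpha^{-1}(U_n)\setminus\bigcup_{m,l<n}X_{c_{m,l}}\Big).
\]
This is possible: the set in large parentheses is an open neighborhood of $p_n$, since $p_n\in X_\alpha$ lies in no $X_{c_{m,l}}$, and $p_n\in\overline{G\cap S}$. If $z_m\in X_{c'}$ with $c'$ as above, then $c'=c_{m,l}$ for some $l$, and $z_n\notin X_{c'}$ for $n>\max(m,l)$. So each $X_{c'}$ contains only finitely many $z_n$, and $z_n\to y$.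

For the last statement, if $p_n\in\ell(G)\cap I_c$ and $p_n\to y\in I_c$, then $p_n\in\overline{G\cap S}$ and so $y\in\ell(G)$; as $I_c$ is compact and metrizable, this suffices.
\end{proof}

\section{The dimensions of the space}\label{sec:dim}

We first look at the two parts of $X$ separately.

\begin{lemma}\label{lem:outside}
$X\setminus P$ is the disjoint union of the sets $C_j=q_0^{-1}(e_j)$, $j\ge1$, which are clopen in $X$ and zero-dimensional.
\end{lemma}

\begin{proof}
Only zero-dimensionality needs proof. Let $M\subseteq C_j$ be connected and nonempty. We show by induction on $\alpha\le\omega_1$ that $q_\alpha(M)$ is a point; the case $\alpha=\omega_1$ is what we want. For $\alpha=0$ it is the point $e_j$, and the statement passes to limits, since a point of an inverse limit is determined by its coordinates. If $q_\alpha(M)=\{z\}$, then $z\in X_\alpha\setminus P_\alpha$ and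
\[
q_{\alpha+1}(M)\subseteq\pi^{-1}(z)=\{z\}\cup\bigcup_{\lambda\in\Lambda_\alpha}\{\lambda\}\times r_\lambda^{-1}(z).
\]
Here $r_\lambda^{-1}(z)$ is closed in $E$ and contained in $D$, because $r_\lambda(I)\subseteq P_\alpha$; as a compact subset of the discrete set $D$ it is finite. Since each $\{\lambda\}\times E$ is clopen, the connected set $q_{\alpha+1}(M)$ is $\{z\}$ or lies in a single finite set $\{\lambda\}\times r_\lambda^{-1}(z)$. So it is a point.
\end{proof}

\begin{lemma}\label{lem:P}
There are a compact zero-dimensional space $Z'$ and a continuous surjection $g:Z'\to P$ with fibers of at most two points. Consequently $\operatorname{trInd}L\le1$ for every closed $L\subseteq P$.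
\end{lemma}

\begin{proof}
Let $h:C\to I$ be a continuous surjection of the Cantor set with fibers of at most two points. In $P_{\alpha+1}$ the new intervals hang at single points $x_\lambda$ of $P_\alpha$. So we resolve each of them by a copy of $C$ hung at one chosen point over $x_\lambda$; in this way existing fibers do not grow.

We construct an inverse system of compact spaces $Z_\alpha$ ($\alpha\le\omega_1$) and continuous surjections $g_\alpha:Z_\alpha\to P_\alpha$ with fibers of at most two points, commuting with the projections of the two systems. Put $Z_0=C$, $g_0=h$.

\emph{Successors.} For $\lambda\in\Lambda_\alpha$ let $\{x_\lambda\}=r_\lambda(I)$ and choose $\hat z_\lambda\in g_\alpha^{-1}(x_\lambda)$. Let $Z_{\alpha+1}=Z_\alpha[C]$ with index set $\Lambda_\alpha$ and constant attaching maps $C\to\{\hat z_\lambda\}$, let the projection $Z_{\alpha+1}\to Z_\alpha$ be the retraction $\pi$, and put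
\[
g_{\alpha+1}|_{Z_\alpha}=g_\alpha,\qquad g_{\alpha+1}(\lambda,t)=(\lambda,h(t)).
\]
Since $r_\lambda(D)\cap P_\alpha=\emptyset$, we have $P_{\alpha+1}=\pi^{-1}(P_\alpha)=P_\alpha\cup(\Lambda_\alpha\times I)$. The traces of the basic sets (i), (ii) show that $P_{\alpha+1}$, as a subspace of $X_{\alpha+1}$, is $P_\alpha[I]$ with constant attaching maps $I\to\{x_\lambda\}$. As $g_\alpha(\hat z_\lambda)=x_\lambda$, the map $g_{\alpha+1}$ commutes with the projections. Hence the preimage under $g_{\alpha+1}$ of $\pi^{-1}(U)\setminus(F\times I)$ is $\pi^{-1}(g_\alpha^{-1}(U))\setminus(F\times C)$, and the preimage of $\{\lambda\}\times G$ is $\{\lambda\}\times h^{-1}(G)$. So $g_{\alpha+1}$ is continuous. It is onto, and its fibers have one or two points.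

\emph{Limits.} Let $Z_\beta=\varprojlim_{\alpha<\beta}Z_\alpha$ and $g_\beta=\varprojlim g_\alpha$, a map into $\varprojlim P_\alpha=P_\beta$. The fiber over a thread $(x_\alpha)$ is the inverse limit of the nonempty finite sets $g_\alpha^{-1}(x_\alpha)$. It is nonempty by compactness, and it has at most two elements, since three distinct threads would have pairwise distinct coordinates at some $\alpha$.

Put $Z'=Z_{\omega_1}$ and $g=g_{\omega_1}$. To see that $Z'$ is totally disconnected, let $M\subseteq Z'$ be connected and nonempty. Its projection to $Z_0=C$ is a point. If its projection to $Z_\alpha$ is a point $z$, then its projection to $Z_{\alpha+1}$ lies in $\{z\}\cup\bigcup\{\{\lambda\}\times C:\hat z_\lambda=z\}$; the sets $\{\lambda\}\times C$ are clopen in $Z_{\alpha+1}$ and totally disconnected, so this projection is a point too. The statement passes to limits as before. So $M$ is a point.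

Finally, let $L\subseteq P$ be closed. The restriction of $g$ to the compact zero-dimensional space $g^{-1}(L)$ is a perfect map onto $L$ with fibers of at most two points, so its order is at most $2$. Hence $O\text{-}\dim L\le1$, and $\operatorname{trInd}L\le1$ by Theorem~\ref{thm:A}.
\end{proof}

So both parts of $X$ are harmless for the order dimension: $O\text{-}\dim P\le1$, and $X\setminus P$ is a countable disjoint sum of zero-dimensional compact sets.

\begin{proposition}\label{prop:dim}
$\operatorname{trInd}X=2$ and $\dim X=1$.
\end{proposition}

\begin{proof}
\emph{$\operatorname{trInd}X\le2$.} The boundary of a suitable $U$ can be pushed into $P$. Let $A\subseteq V\subseteq X$, $A$ closed, $V$ open, and let $\varphi:X\to[0,1]$ be continuous with $\varphi|_A=0$ and $\varphi|_{X\setminus V}=1$. By Lemma~\ref{lem:outside} there are clopen $U_j\subseteq C_j$ with $C_j\cap\{\varphi\le\frac13\}\subseteq U_j\subseteq\{\varphi<\frac23\}$. Put $U=\{\varphi<\frac13\}\cup\bigcup_jU_j$. Then $U$ is open, $A\subseteq U\subseteq V$, and $U\cap C_j=U_j$ is clopen for every $j$, so $\operatorname{Bd}U\subseteq P$. By Lemma~\ref{lem:P}, $\operatorname{trInd}\operatorname{Bd}U\le1$.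

\emph{$\operatorname{trInd}X\ge2$.} Suppose $\operatorname{trInd}X\le1$. Let $a,b$ be the endpoints of the root interval $I$ and let $V\ni a$ be open with $b\notin\overline V$. There is an open $U$ with $a\in U\subseteq V$ and $\operatorname{trInd}\operatorname{Bd}U\le0$. Put $U'=X\setminus\overline U\ni b$. We claim that some point of $I$ is a dot limit of both $U$ and $U'$.

Let $F=\ell(U)\cap I$ and $F'=\ell(U')\cap I$. By Lemma~\ref{lem:closed} both sets are closed. Since $I\subseteq\ell(X)$, ($\ell$1) gives $a\in F$ and $b\in F'$. Next, $F\cup F'=I$. Indeed, let $y\in I$ and let $e_{j_n}\to y$. If infinitely many of these dots lie in $U'$, then $y\in F'$. Otherwise almost all of them lie in $\overline U$. If $e_{j}\in\overline U$ and $N\subseteq C_j$ is an open neighborhood of $e_j$, then $N\cap U$ is open and nonempty, so it contains a point of the dense set $X_*$, which is a dot because $C_j\cap P=\emptyset$. So $e_j\in\overline{U\cap S}$ whenever $e_j\in\overline U$, and $y\in F$ by Lemma~\ref{lem:closed}. Since $I$ is connected, $F\cap F'\ne\emptyset$.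

Lemma~\ref{lem:amp} now gives an index $c$ with $I_c\subseteq\overline U\cap\overline{U'}$. Since $U\cap\overline{U'}=\emptyset$, the arc $I_c$ lies in $\operatorname{Bd}U$. But $\operatorname{trInd}\operatorname{Bd}U\le0$ means that disjoint closed subsets of $\operatorname{Bd}U$ are separated by clopen sets, so $\operatorname{Bd}U$ contains no connected set with more than one point. This is a contradiction.

\emph{$\dim X=1$.} We have $\dim P\le\operatorname{Ind}P\le1$ by Lemma~\ref{lem:P} and $\dim C_j\le0$. As $X$ is the union of the closed sets $P,C_1,C_2,\dots$, the countable closed sum theorem for $\dim$ in normal spaces \cite{EDT} gives $\dim X\le1$. Since $X$ contains an arc as a closed subspace, $\dim X=1$.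
\end{proof}

\section{Two sheets over an arc}\label{sec:model}

We now turn to resolutions of $X$. Here is the first step toward large fibers.

\begin{proposition}\label{prop:model}
Let $Z$ be compact zero-dimensional and $f:Z\to X$ a continuous surjection. Then there are disjoint clopen sets $U,V\subseteq Z$ and a nondegenerate subarc of some $I_c$ which is contained in $f(U)\cap f(V)$.
\end{proposition}

\begin{proof}
Let $0,1$ be the endpoints of the root interval $I$. Choose a clopen $V\subseteq Z$ with $f^{-1}(0)\subseteq V$ and $V\cap f^{-1}(1)=\emptyset$, and let $U=Z\setminus V$. Then $0\notin f(U)$ and $1\notin f(V)$. Consider the closed sets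
\[
\Phi=I\cap\overline{D\setminus f(U)},\qquad \Psi=I\cap\overline{D\setminus f(V)} .
\]
Since $0\in\overline D$ and $f(U)$ is a closed set not containing $0$, we have $0\in\Phi$; likewise $1\in\Psi$.

\emph{Case 1: $\Phi\cup\Psi\ne I$.} Then there is a nondegenerate closed interval $A\subseteq I$ missing $\Phi\cup\Psi$. A point $y\in A$ lies in $\overline D$ but not in $\overline{D\setminus f(U)}$, so $y\in\overline{D\cap f(U)}\subseteq f(U)$. Similarly $y\in f(V)$. So $A\subseteq f(U)\cap f(V)$.

\emph{Case 2: $\Phi\cup\Psi=I$.} As $I$ is connected, there is $p\in\Phi\cap\Psi$. By ($\ell$2), $p$ is a dot limit of both $X\setminus f(U)$ and $X\setminus f(V)$. Lemma~\ref{lem:amp} gives an index $c$ with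
\[
I_c\subseteq\overline{D_c\setminus f(U)}\cap\overline{D_c\setminus f(V)} .
\]
Since $f(U)\cup f(V)=X$, the dots in $D_c\setminus f(U)$ lie in $f(V)$; so $I_c\subseteq f(V)$, and likewise $I_c\subseteq f(U)$.
\end{proof}

How can one continue and find three sheets? In Case 2 two kinds of dots accumulate at every point of $I_c$: dots outside $f(V)$, which are covered by $U$ only, and dots outside $f(U)$, covered by $V$ only. We can keep the second kind and repeat the argument with the first. Put $O=X\setminus f(V)$ and $\Delta=O\cap D_c$. Split $U$ into clopen sets $U',U''$ as before, using two points of $I_c$. If again there is a point $p\in I_c$ in $\overline{\Delta\setminus f(U')}\cap\overline{\Delta\setminus f(U'')}$, then the three open sets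
\[
O\setminus f(U'),\qquad O\setminus f(U''),\qquad X\setminus f(U)
\]
have the common dot limit $p$, and by amplification there is an arc at every point of which dots of each of them accumulate. These dots are covered only by $U''$, only by $U'$, and only by $V$, respectively, so this arc lies in $f(U'')\cap f(U')\cap f(V)$. Therefore we must work with finite \emph{families} of open sets having a common dot limit.

The difficulty is Case 1. There the dots of $D$ near $A$ are covered by both sheets, but dots of copies attached later, arbitrarily close to the points of $A$, need not be. Thus Case 1 gives two sheets over an arc, but nothing that survives the next amplification. We need a condition on a sheet $W$ that persists when families are refined. The right one is that dots outside $f(W)$ cannot realize the given family. This is the notion of an essential set defined next. Two disjoint essential sheets in place of one are then found by contradiction, by exhausting the possibilities of Case 1 until Case 2 becomes unavoidable.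

\section{Linked families and essential sheets}\label{sec:linked}

Throughout this section and the next, $Z$ is compact zero-dimensional, $f:Z\to X$ is a continuous surjection, and we \textbf{assume that all fibers of $f$ are finite}. We derive a contradiction. The image $f(W)$ of a clopen set is closed.

A \emph{family} is a finite nonempty list $\mathcal O$ of open subsets of $X$; repetitions and the member $\emptyset$ are allowed. We write $\mathcal O'\le\mathcal O$ if every $O\in\mathcal O$ contains some $O'\in\mathcal O'$, and $\mathcal O\setminus K$ for the family of all $O\setminus K$, $O\in\mathcal O$, where $K\subseteq X$ is closed.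

\begin{definition}
A family $\mathcal O$ is \emph{linked} if its members have a common dot limit, that is, if $\bigcap_{O\in\mathcal O}\ell(O)\ne\emptyset$. A clopen set $W\subseteq Z$ is \emph{essential} for a linked family $\mathcal O$ if $\mathcal O\setminus f(W)$ is not linked.
\end{definition}

By Lemma~\ref{lem:amp} a linked family has a \emph{witness}: an index $c$ with $I_c\subseteq\overline{O\cap D_c}$ for all $O\in\mathcal O$; then every point of $I_c$ is a common dot limit of $\mathcal O$, by ($\ell$2). For instance, in Case 2 of Proposition~\ref{prop:model} the family $\mathcal O$ consisting of $X\setminus f(U)$ and $X\setminus f(V)$ is linked, and both $U$ and $V$ are essential for it, since $\mathcal O\setminus f(U)$ and $\mathcal O\setminus f(V)$ have $\emptyset$ as a member.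

\begin{lemma}\label{lem:basic}
\begin{enumerate}
\item[(a)] If $\mathcal O'\le\mathcal O$ and $\mathcal O'$ is linked, then $\mathcal O$ is linked.
\item[(b)] If $W$ is essential for $\mathcal O$ and $\mathcal O'\le\mathcal O$ is linked, then $W$ is essential for $\mathcal O'$.
\item[(c)] If $W$ is essential for $\mathcal O$, then $W\neq\emptyset$, and $f(W)$ contains every common dot limit of $\mathcal O$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) holds because $\ell$ is monotone. (b) follows from (a), since $\mathcal O'\setminus f(W)\le\mathcal O\setminus f(W)$. (c) If $y$ is a common dot limit of $\mathcal O$ and $y\notin f(W)$, then by ($\ell$1) $y\in\ell(O\setminus f(W))$ for all $O\in\mathcal O$, so $\mathcal O\setminus f(W)$ is linked, contrary to assumption. As common dot limits exist, $W\ne\emptyset$.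
\end{proof}

\begin{lemma}[Splitting Lemma]\label{lem:split}
If $W$ is essential for a linked family $\mathcal O$, then there are a linked family $\mathcal O'\le\mathcal O$ and disjoint clopen sets $K,H\subseteq W$ that are both essential for $\mathcal O'$.
\end{lemma}

The proof, given in Section~\ref{sec:split}, uses the assumption on the fibers. We first show how the lemma finishes the argument.

\begin{proposition}\label{prop:inf}
Every continuous map of a compact zero-dimensional space onto $X$ has an infinite fiber.
\end{proposition}

\begin{proof}[Proof, given the Splitting Lemma]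
Suppose that there is a map with finite fibers only, and let $f:Z\to X$ be this map. Let $\mathcal O_1$ consist of $X$ alone, and let $\mathcal W_1=\{Z\}$. The family $\mathcal O_1$ is linked, since $I\subseteq\ell(X)$, and $Z$ is essential for it, because $X\setminus f(Z)=\emptyset$. Given a linked family $\mathcal O_n$ and a set $\mathcal W_n$ of $n$ pairwise disjoint clopen sets essential for $\mathcal O_n$, apply the Splitting Lemma to some $W\in\mathcal W_n$. This yields a linked $\mathcal O_{n+1}\le\mathcal O_n$ and disjoint clopen $K,H\subseteq W$ essential for $\mathcal O_{n+1}$. Put $\mathcal W_{n+1}=(\mathcal W_n\setminus\{W\})\cup\{K,H\}$. By Lemma~\ref{lem:basic}(b) all its members are essential for $\mathcal O_{n+1}$. Essential sets are nonempty, so $|\mathcal W_{n+1}|=n+1$; and every member of $\mathcal W_n$ contains a member of $\mathcal W_{n+1}$.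

Let $y_n$ be a common dot limit of $\mathcal O_n$ and let $y$ be a cluster point of $(y_n)$ in the compact space $X$. Let $W\in\mathcal W_n$ and $m\ge n$. There is $W'\in\mathcal W_m$ with $W'\subseteq W$, so $y_m\in f(W')\subseteq f(W)$ by Lemma~\ref{lem:basic}(c). Since $f(W)$ is closed, $y\in f(W)$. Thus $f^{-1}(y)$ meets each of the $n$ disjoint members of $\mathcal W_n$, for every $n$, and is infinite. This is a contradiction.
\end{proof}

\section{Proof of the Splitting Lemma}\label{sec:split}

Suppose the lemma fails for $\mathcal O$ and $W$. This means:

\begin{enumerate}
\item[$(*)$] for every linked $\mathcal O'\le\mathcal O$ and all disjoint clopen $K,H\subseteq W$, the family $\mathcal O'\setminus f(K)$ or the family $\mathcal O'\setminus f(H)$ is linked.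
\end{enumerate}

\subsection*{Step 1: one critical member}
Removing $f(W)$ from all members of $\mathcal O$ destroys linkedness, but we do not know which member is responsible. So we remove $f(W)$ from one member after the other. Let $\mathcal O=(O_1,\dots,O_k)$ and
\[
\mathcal O^r=\big(O_1\setminus f(W),\dots,O_r\setminus f(W),O_{r+1},\dots,O_k\big)\qquad(0\le r\le k).
\]
The family $\mathcal O^0=\mathcal O$ is linked and $\mathcal O^k=\mathcal O\setminus f(W)$ is not. Pick $r\ge1$ such that $\mathcal O^{r-1}$ is linked and $\mathcal O^r$ is not. Put $O=O_r$, and let $\mathcal R$ be the (possibly empty) list of the other members, $O_1\setminus f(W),\dots,O_{r-1}\setminus f(W),O_{r+1},\dots,O_k$. Writing $\{O\}\cup\mathcal R$ for the list $\mathcal R$ with $O$ added, we have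
\[
\{O\}\cup\mathcal R\le\mathcal O\ \text{ is linked},\qquad(\dagger)\quad\{O\setminus f(W)\}\cup\mathcal R\ \text{ is not linked.}
\]
Fix a witness $c$ for $\{O\}\cup\mathcal R$ and put $\Delta=O\cap D_c$. Then, using ($\ell$2),
\[
I_c\subseteq\overline\Delta\qquad\text{and}\qquad I_c\subseteq\ell(R)\quad\text{for all }R\in\mathcal R .
\]

\subsection*{Step 2: a largest system of total sheets}
We have
\[
I_c\cap\overline{\Delta\setminus f(W)}=\emptyset ,
\]
since by ($\ell$2) a point of this set would be a common dot limit of $O\setminus f(W)$ and all $R\in\mathcal R$, contrary to $(\dagger)$. So near $I_c$ all dots in $\Delta$ are covered by $W$. We now ask by how many disjoint parts of $W$ they can be covered simultaneously, in the manner of Case~1 of Proposition~\ref{prop:model}.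

Identify $I_c$ with $[0,1]$; in this section ``interval'' means a nondegenerate open interval contained in $I_c$. For an interval $Q$, call a system of pairwise disjoint clopen sets $K_1,\dots,K_m\subseteq W$ \emph{total on $Q$} if
\[
Q\cap\overline{\Delta\setminus f(K_i)}=\emptyset\quad\text{for all } i\le m .
\]
The one-element system $W$ is total on every $Q$. If $K_1,\dots,K_m$ is total on $Q$ and $y\in Q$, then $y\in\overline\Delta$ and $y\notin\overline{\Delta\setminus f(K_i)}$, so $y\in\overline{\Delta\cap f(K_i)}\subseteq f(K_i)$. Hence the fiber $f^{-1}(y)$ meets every $K_i$, and $m\le|f^{-1}(y)|$. Since fibers are finite, there is a maximal such $m$, which we denote by $m(Q)\ge1$. If $Q'\subseteq Q$, then $m(Q')\ge m(Q)$.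

\emph{There is an interval $Q$ such that $m(Q')=m(Q)$ for all intervals $Q'\subseteq Q$.} Otherwise every interval contains one with larger $m$. As shrinking an interval does not decrease $m$, we get intervals $Q_1\supseteq\overline{Q_2}\supseteq Q_2\supseteq\overline{Q_3}\supseteq\cdots$ with $m(Q_n)\ge n$. A point $y\in\bigcap_nQ_n=\bigcap_n\overline{Q_n}\neq\emptyset$ satisfies $|f^{-1}(y)|\ge n$ for all $n$, a contradiction.

Fix such a $Q$, put $m=m(Q)$, and let $K_1,\dots,K_m$ be total on $Q$. Enlarging $K_1$ to $W\setminus(K_2\cup\dots\cup K_m)$ keeps the system total, so we may assume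
\[
W=K_1\sqcup\dots\sqcup K_m .
\]
For $i\le m$ let $G_i=O\setminus f(K_i)$, an open set. By totality no point of $Q$ is a limit of dots of $\Delta$ lying in $G_i$. We show next that every point of $Q$ is nevertheless a limit of other dots lying in $G_i$.

\subsection*{Step 3: $Q\subseteq\ell(G_i)$ for every $i\le m$}
Fix $i$. The idea is to split $K_i$ into two sheets. By the maximality of $m$, Case~1 of Proposition~\ref{prop:model} cannot occur; Case~2 yields a linked family near a point of $Q$, and $(*)$, applied to the two sheets, yields dots in $G_i$ there.

By Lemma~\ref{lem:closed} it suffices to find in each interval $Q'\subseteq Q$ a point $p\in\overline{G_i\cap S}$; applying this to intervals $Q'$ shrinking to a given $y\in Q$, we get points $p_n\to y$ as required there.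

Take $s<t$ in $Q'$. Choose a clopen $V\subseteq K_i$ with $f^{-1}(s)\cap K_i\subseteq V$ and $V\cap f^{-1}(t)=\emptyset$, and let $U=K_i\setminus V$. Then $s\notin f(U)$ and $t\notin f(V)$. The sets
\[
\Phi=[s,t]\cap\overline{\Delta\setminus f(U)},\qquad\Psi=[s,t]\cap\overline{\Delta\setminus f(V)}
\]
are closed. Since $s,t\in\overline\Delta$ and $f(U),f(V)$ are closed, $s\in\Phi$ and $t\in\Psi$.

If $\Phi\cup\Psi\ne[s,t]$, then some interval $Q''\subseteq(s,t)$ misses $\Phi\cup\Psi$, and the system consisting of $U$, $V$ and all $K_j$ with $j\ne i$ is total on $Q''$. So $m(Q'')\ge m+1$, contrary to the choice of $Q$. Hence $\Phi\cup\Psi=[s,t]$, and by connectedness there is a point $p\in\Phi\cap\Psi$; of course $p\in Q'$. By ($\ell$2) and Step~1,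
\[
p\in\ell(O\setminus f(U))\cap\ell(O\setminus f(V)),\qquad p\in\ell(R)\ \text{ for all } R\in\mathcal R .
\]

Let $B$ be any open neighborhood of $p$ in $X$. By ($\ell$1), $p$ is a common dot limit of the family
\[
\mathcal O_B=\big\{(B\cap O)\setminus f(U),\ (B\cap O)\setminus f(V)\big\}\cup\{B\cap R:R\in\mathcal R\},
\]
so $\mathcal O_B$ is linked; also $\mathcal O_B\le\{O\}\cup\mathcal R\le\mathcal O$. By $(*)$, applied to the disjoint clopen sets $U,V\subseteq W$, one of the families $\mathcal O_B\setminus f(U)$, $\mathcal O_B\setminus f(V)$ is linked. Each of them has the member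
\[
(B\cap O)\setminus(f(U)\cup f(V))=(B\cap O)\setminus f(K_i)=B\cap G_i .
\]
So $B\cap G_i$ has a dot limit and in particular contains a dot. As $B$ was arbitrary, $p\in\overline{G_i\cap S}$.

\subsection*{Step 4: removing the sheets one at a time}
Pick $y\in Q$. By Step~3 and $I_c\subseteq\ell(R)$, the point $y$ is a common dot limit of $G_1,\dots,G_m$ and all $R\in\mathcal R$. Thus the family $\{G_1,\dots,G_m\}\cup\mathcal R$ is linked: it has, for each sheet $K_i$, a member avoiding $f(K_i)$. We now remove the images of as many of the sheets as possible from these members. For $J\subseteq\{1,\dots,m\}$ put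
\[
\mathcal G_J=\Big\{G_i\setminus\bigcup_{j\notin J}f(K_j):\ i\le m\Big\}\cup\mathcal R .
\]
Since $G_i\subseteq O$, we have $\mathcal G_J\le\{O\}\cup\mathcal R\le\mathcal O$. The family $\mathcal G_{\{1,\dots,m\}}$ is linked. Choose $J$ of minimal cardinality such that $\mathcal G_J$ is linked.

\emph{$|J|\ge2$.} Suppose $|J|\le1$ and pick $i\le m$ with $J\subseteq\{i\}$. The indices $j\notin J$ together with $i$ exhaust $\{1,\dots,m\}$, so
\[
G_i\setminus\bigcup_{j\notin J}f(K_j)=O\setminus\Big(f(K_i)\cup\bigcup_{j\notin J}f(K_j)\Big)=O\setminus f(W).
\]
Hence $\mathcal G_J\le\{O\setminus f(W)\}\cup\mathcal R$, and the latter family is linked by Lemma~\ref{lem:basic}(a). This contradicts $(\dagger)$.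

\emph{If $j\in J$, then $K_j$ is essential for $\mathcal G_J$.} Indeed, for all $i\le m$ and $R\in\mathcal R$,
\[
\Big(G_i\setminus\bigcup_{h\notin J}f(K_h)\Big)\setminus f(K_j)=G_i\setminus\bigcup_{h\notin J\setminus\{j\}}f(K_h)\qquad\text{and}\qquad R\setminus f(K_j)\subseteq R,
\]
so $\mathcal G_J\setminus f(K_j)\le\mathcal G_{J\setminus\{j\}}$. The family $\mathcal G_{J\setminus\{j\}}$ is not linked, by minimality of $J$. So $\mathcal G_J\setminus f(K_j)$ is not linked, by Lemma~\ref{lem:basic}(a).

Taking two distinct elements $j,j'$ of $J$, we obtain disjoint clopen sets $K_j,K_{j'}\subseteq W$ that are both essential for the linked family $\mathcal G_J\le\mathcal O$. This contradicts $(*)$ and proves the Splitting Lemma. \qed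

\section{Conclusion}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The space $X$ is compact, and $\operatorname{trInd}X=2$, $\dim X=1$ by Proposition~\ref{prop:dim}. By Proposition~\ref{prop:inf}, whose proof is complete now that the Splitting Lemma is established, every continuous map of a compact zero-dimensional space onto $X$ has an infinite fiber. By Proposition~\ref{prop:compact}, $X$ does not have the order dimension.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:n}]
Consider the compact space $X\oplus I^n$. For $A\subseteq V$ in a topological sum, choose the sets $U$ in the two summands separately; the boundary of their union is the sum of the two boundaries. So by induction on $k$, the sum of two spaces with $\operatorname{trInd}\le k$ has $\operatorname{trInd}\le k$. Conversely, each summand is clopen, so its $\operatorname{trInd}$ does not exceed that of the sum. As $\operatorname{trInd}X=2\le n$ and $\operatorname{trInd}I^n=\operatorname{Ind}I^n=n$, we get $\operatorname{trInd}(X\oplus I^n)=n$. If $X\oplus I^n$ had the order dimension, then by Proposition~\ref{prop:compact} it would be the image of a compact zero-dimensional space under a continuous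 map with finite fibers. The restriction of this map to the clopen preimage of $X$ would contradict Theorem~\ref{thm:B}.
\end{proof}

\begin{remark}
If $X$ is paracompact, nonempty and $\operatorname{trInd}X\le0$, then disjoint closed sets in $X$ are separated by clopen sets, so $X$ is strongly zero-dimensional. The members of $O(\mathrm{id}_X)$ have one element, so $\operatorname{Ord}\mathrm{id}_X\le1$ and $O\text{-}\dim X\le0$. The arguments of this paper do not decide whether a paracompact space with $\operatorname{trInd}X=1$ must have the order dimension.
\end{remark}

\begin{thebibliography}{9}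

\bibitem{EDT} Engelking, \emph{Dimension Theory}.

\bibitem{EGT} Engelking, \emph{General Topology}.

\bibitem{Q} \emph{Some Questions On Transfinite Dimensions}, \texttt{http://www.math.shimane-u.ac.jp/memoir/33/hattori.pdf}.

\end{thebibliography}
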